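\title{Polynomials over $\mathbb{Q}_p$ with infinitely many periodic Fatou components meeting $\mathbb{Q}_p$}

\begin{abstract}
For every prime $p$ we construct polynomials with coefficients in $\mathbb{Q}_p$ whose Fatou set in $\mathbb{P}^1(\mathbb{C}_p)$ has infinitely many periodic $D$-components, each containing an attracting periodic point in $\mathbb{Z}_p$. This disproves a conjecture asserting that a rational function over a finite extension $K$ of $\mathbb{Q}_p$ has no wandering $D$-components and only finitely many periodic $D$-components containing points of a given finite extension of $K$: the second assertion fails. The first assertion is not decided here. The examples have a recurrent critical point in the Julia set whose local degree is divisible by $p^2$. Such a critical point can create an attracting cycle without being attracted to it, and its orbit can then be steered so as to create another one.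
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $p$ be a prime and $\mathbb{C}_p$ the completion of an algebraic closure of $\mathbb{Q}_p$. We write $v$ for the valuation with $v(p)=1$, $|x|=p^{-v(x)}$, and $\mathcal{O}=\{z\in\mathbb{C}_p:|z|\le1\}$. The chordal metric on $\mathbb{P}^1(\mathbb{C}_p)$ is
\[
\rho(z,w)=\frac{|z-w|}{\max(1,|z|)\max(1,|w|)},\qquad \rho(z,\infty)=\frac1{\max(1,|z|)} .
\]
Thus $\rho(z,w)\le|z-w|$ on $\mathbb{C}_p$, with equality on $\mathcal{O}$, and $z\mapsto1/z$ is an isometry.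

Let $\phi\in\mathbb{C}_p(z)$ have degree at least $2$. Its \emph{Fatou set} $\mathcal{F}$ is the set of points of $\mathbb{P}^1(\mathbb{C}_p)$ having a neighborhood on which the family of iterates $\{\phi^n\}_{n\ge0}$ is equicontinuous for $\rho$, and its \emph{Julia set} is the closed set $\mathcal{J}=\mathbb{P}^1(\mathbb{C}_p)\setminus\mathcal{F}$. A point $\alpha$ with $\phi^N(\alpha)=\alpha$ and orbit in $\mathbb{C}_p$ is \emph{attracting} if $|(\phi^N)'(\alpha)|<1$ and \emph{repelling} if $|(\phi^N)'(\alpha)|>1$. A repelling fixed point $\beta$ lies in $\mathcal{J}$: on a small disk around $\beta$ distances to $\beta$ are multiplied by $|\phi'(\beta)|>1$, so every point of the disk other than $\beta$ eventually leaves it, and the iterates are not equicontinuous at $\beta$. A point $x$ is \emph{recurrent} if $\phi^{n_i}(x)\to x$ for some sequence $n_i\to\infty$.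

The space $\mathbb{P}^1(\mathbb{C}_p)$ is totally disconnected, so the connected components of $\mathcal{F}$ are points and carry no information. One uses disks instead. A \emph{disk} in $\mathbb{P}^1(\mathbb{C}_p)$ is an open disk $\{|z-a|<r\}$ or a closed disk $\{|z-a|\le r\}$ of $\mathbb{C}_p$, with $a\in\mathbb{C}_p$ and $r>0$, or the complement in $\mathbb{P}^1(\mathbb{C}_p)$ of such a disk. All disks are open sets. For an open set $U$ and $x\in U$, the \emph{$D$-component} of $U$ containing $x$ is the union of all disks $E$ with $x\in E\subseteq U$.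

\begin{lemma}\label{lem:partition}
The relation ``some disk contained in $\mathcal{F}$ contains both $x$ and $y$'' is an equivalence relation on $\mathcal{F}$, and its classes are the $D$-components of $\mathcal{F}$.
\end{lemma}

\begin{proof}
The relation is reflexive because $\mathcal{F}$ is open, it is symmetric, and the set of points related to $x$ is the $D$-component containing $x$. Transitivity remains. If $\mathcal{J}=\emptyset$, any two points lie in the complement of a small disk. Let $\mathcal{J}\ne\emptyset$. Two disks of $\mathbb{C}_p$ with a common point are both centered at that point, by the ultrametric inequality, and hence nested. For disks $E,Y$ of $\mathbb{C}_p$, the disks $E$ and $\mathbb{P}^1(\mathbb{C}_p)\setminus Y$ are nested if $E\cap Y=\emptyset$, disjoint if $E\subseteq Y$, and cover $\mathbb{P}^1(\mathbb{C}_p)$ if $Y\subseteq E$. The complements of $Y$ and $Y'$ are nested if $Y,Y'$ are nested and cover $\mathbb{P}^1(\mathbb{C}_p)$ if $Y\cap Y'=\emptyset$. So two intersecting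 disks contained in $\mathcal{F}$ are nested, which gives transitivity.
\end{proof}

We use two known facts: $\phi(\mathcal{F})\subseteq\mathcal{F}$, and the image under $\phi$ of a $D$-component $U$ of $\mathcal{F}$ lies in a single $D$-component, which we call $\Phi(U)$. The component $U$ is \emph{periodic} if $\Phi^n(U)=U$ for some $n\ge1$, and \emph{wandering} if $\Phi^m(U)\ne\Phi^n(U)$ for all integers $m\ne n\ge0$. All fields are taken inside $\mathbb{C}_p$, and $U$ \emph{contains points of $L$} if it meets $\mathbb{P}^1(L)$. The following conjecture is posed in \cite{fatou}.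

\medskip
\noindent\textbf{Conjecture.} \emph{Let $K$ be a finite extension of $\mathbb{Q}_p$ and let $\phi\in K(z)$ have degree at least $2$. Then $\phi$ has no wandering $D$-components. Furthermore, if $L$ is a finite extension of $K$, then the Fatou set of $\phi$ has only finitely many periodic $D$-components containing points of $L$.}
\medskip

We show that the second assertion fails for every $p$, already for polynomials over $\mathbb{Q}_p$.

\begin{theorem}\label{thm:main}
Let $p$ be any prime. There are an explicit polynomial $Q\in\mathbb{Q}_p[z]$ with $\deg Q\ge2$, a nonempty compact perfect set $\mathcal{B}\subset\mathbb{Z}_p$, and a dense $G_\delta$ subset $\mathcal{R}$ of $\mathcal{B}$ (so $\mathcal{R}$ is uncountable) such that for every $\lambda\in\mathcal{R}$ the polynomial $f_\lambda=\lambda+Q$, with Fatou set $\mathcal{F}$ and Julia set $\mathcal{J}$, has the following properties.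
\begin{enumerate}
\item[(1)] There are infinitely many integers $d$ such that $p^d\in\mathcal{F}$ and the $D$-component $\mathcal{U}_d$ of $\mathcal{F}$ containing $p^d$ is periodic and contains an attracting periodic point $\alpha_d\in\mathbb{Z}_p$.
\item[(2)] These components $\mathcal{U}_d$ are pairwise distinct.
\item[(3)] The critical point $0$ of $f_\lambda$ lies in $\mathcal{J}$ and is recurrent.
\end{enumerate}
Consequently, for every finite extension $K/\mathbb{Q}_p$ and every finite extension $L/K$, some $\phi\in K[z]$, namely $\phi=f_\lambda$, has infinitely many periodic $D$-components containing points of $L$.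
\end{theorem}

The conjecture as stated is therefore false. Whether some $\phi\in K(z)$ has a wandering $D$-component is not decided here.

Two examples show what the second assertion measures. For $\phi(z)=z^2$ one has $\rho(\phi(z),\phi(w))\le\rho(z,w)$: on $\mathcal{O}$ because $|z+w|\le1$, outside $\mathcal{O}$ by the symmetry $z\mapsto1/z$, and for $|z|\le1<|w|$ because then $\rho(z,w)=1$. So $\mathcal{F}=\mathbb{P}^1(\mathbb{C}_p)$ is a single fixed component. The next example explains the restriction to points of $L$.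

\begin{example}\label{ex:residue}
Let $\phi(z)=z^3(1-pz)/(z-p)$, which commutes with $z\mapsto1/z$. The contraction $z\mapsto p+z^2(1-pz)$ of $p\mathbb{Z}_p$ has a fixed point $\beta$, with $|\beta|=p^{-1}$. Then $\phi(\beta)=\beta$, and
\[
\phi'(\beta)=3-\frac{p\beta}{1-p\beta}-\frac{\beta}{\beta-p}=3-\frac{p\beta}{1-p\beta}-\frac1{\beta(1-p\beta)}
\]
has absolute value $p$. So $\beta,1/\beta\in\mathcal{J}$. On the open set $|z|=1$ the map $\phi(z)=z^2(1-pz)(1-p/z)^{-1}$ is a product of $1$-Lipschitz functions of absolute value $1$, and $|\phi(z)-z^2|<1$. Hence $\phi$ maps this set into itself without expanding distances, and each disk $E_\zeta=\{|z-\zeta|<1\}$ with $|\zeta|=1$ lies in $\mathcal{F}$ and maps into $E_{\zeta^2}$. It is a $D$-component: a disk of $\mathbb{C}_p$ containing $\zeta$ and not contained in $E_\zeta$ contains $\mathcal{O}\ni\beta$, and a disk of $\mathbb{C}_p$ containing $\beta$ and $1/\beta$ contains $\zeta$, so its complement does not. The component $E_\zeta$ is periodic when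 the residue class of $\zeta$ has odd multiplicative order. This gives infinitely many periodic components; but only finitely many of the $E_\zeta$ meet $L$, because the residue field of $L$ is finite.
\end{example}

Since $\mathbb{P}^1(L)$ is compact and the $D$-components are disjoint open sets, infinitely many components meeting $\mathbb{P}^1(L)$ must accumulate at a point of $\mathcal{J}\cap\mathbb{P}^1(L)$. Near the Julia set one expects the iterates to expand, and a small periodic component must return to itself without expanding. The natural remedy is a passage close to a critical point. One would then guess that the critical point is itself captured by the cycle, so that the finitely many critical points allow only finitely many cycles. The next section shows on a model why this guess is reasonable when the local degree is prime to $p$, and how it fails otherwise.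

\section{The mechanism in a model}\label{sec:model}

Suppose that a critical point $0$ of local degree $q$ returns close to itself, and that a point $\delta$ near $0$ is fixed by the return map. In the coordinate $y=z/\delta$ the return map looks like
\[
y\longmapsto 1+c\,(y^q-1),
\]
with fixed point $1$ of multiplier $cq$ and critical value $1-c$. If $p\nmid q$, the fixed point is attracting only when $|c|<1$; then the map sends $\mathcal{O}$ into itself and contracts it, so the critical point is captured. If $p\mid q$, there is a window $1<|c|<|q|^{-1}$ in which $1$ is attracting while $|1-c|>1$. The window contains elements of $\mathbb{Q}_p$ exactly when $v(q)\ge2$. The smallest case is $p=2$, $q=4$, $v(c)=-1$. We work it out with two parameters: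
\[
\psi(y)=1+\frac{\gamma}{2}\,(y^4-1)+t,\qquad \gamma\in\mathbb{Z}_2^\times,\quad t\in2\mathbb{Z}_2 .
\]
Everything rests on the expansion $(1+x)^4-1=4x+6x^2+4x^3+x^4$, whose valuation is at least $2+v(x)$ if $v(x)\ge1$ and exactly $2+v(x)$ if $v(x)\ge2$.

\emph{An attracting disk.} If $y,y'\in1+2\mathcal{O}$, then $y'=y(1+x)$ with $v(x)=v(y'-y)\ge1$, so $v(\psi(y')-\psi(y))\ge-1+2+v(y'-y)$. Since $\psi(1)=1+t$, the disk $1+2\mathcal{O}$ is mapped into itself and contracted by $\frac12$. This holds for all $t\in2\mathbb{Z}_2$; for $v(t)\le 0$ the point $1$ leaves the disk.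

\emph{Escape.} Put $e_0=0$, $e_{l+1}=4e_l+1$, so $e_l=0,1,5,21,\dots$. The critical orbit $y_l=\psi^l(0)$ satisfies $y_1=1-\gamma/2+t$ and $y_{l+1}=\frac\gamma2y_l^4+y_1$, so $v(y_l)=-e_l$ for $l\ge1$; for $\gamma=1$, $t=0$ it begins $0,\frac12,\frac{17}{32}$. Moreover $\psi$ maps $2^{-e_l}\mathcal{O}$ onto $2^{-e_{l+1}}\mathcal{O}$, as one sees by solving $y^4=2(w-y_1)/\gamma$. So the smallest disk containing both $0$ and $1$ is blown up by iteration.

\emph{Steering.} The units $X_l=2^{e_l}y_l$ satisfy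
\begin{equation}\label{eq:model}
X_1=2-\gamma+2t,\qquad X_{l+1}=\gamma X_l^4+2^{4e_l}X_1 .
\end{equation}
Fix $\gamma$ and replace $t$ by $t'$. Then $v(X_1-X_1')=1+v(t-t')\ge2$. Taking fourth powers raises the valuation of the difference by exactly $2$, and the last term of \eqref{eq:model} does not interfere because $4e_l>2l$. Hence $v(X_l-X_l')=v(t-t')+2l-1$: as $t$ runs through $2\mathbb{Z}_2$, the unit $X_k$ stays in a single class modulo $2^{2k}$ (and fills it, by Lemma~\ref{lem:scaling} below). The factor $|4|$ that makes the fixed point attracting also damps the influence of $t$ at every return. Now fix $t$ and replace $\gamma$ by $\gamma'$, with $w=v(\gamma-\gamma')\ge1$. Then $v(X_1-X_1')=w$, and in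
\[
X_{l+1}-X'_{l+1}=(\gamma-\gamma')X_l^4+\gamma'\bigl(X_l^4-X_l'^4\bigr)+2^{4e_l}(X_1-X_1')
\]
the first term has valuation $w$ and the other two have valuation at least $w+2$. So $\gamma\mapsto X_k$ is an isometry. To give $X_k$ a prescribed value, one first chooses $\gamma$ modulo $2^{2k}$ and then adjusts $t$.

The polynomial $Q$ of Theorem~\ref{thm:main} is close to $(z/p^2)^q$ on $p^2\mathcal{O}$, with $v(q)=2$, and close to an affine map of slope $u_a/p^2$, with $u_a$ a unit, on each other disk $a+p^2\mathcal{O}$ meeting $\mathbb{Z}_p$. Each of these other disks contains a repelling fixed point $\beta_a$ of $f_\lambda$. Start from a parameter $\lambda_0$ for which $0$ lands on $\beta_1$. After a small perturbation the critical orbit just misses $\beta_1$, stays $j$ steps near $\beta_1$ and $M-j$ steps near $\beta_2$, and returns near $0$, where the return map is the model at scale $\delta=p^d$. After $k$ returns the critical orbit has grown from scale $p^d$ to unit size, and we want it to land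 on $\beta_1$ again, so that the construction can be repeated at a smaller scale. There is only one parameter $\lambda$. Its fine variation plays the role of $t$. The role of $\gamma$ is played by the discrete choice of $j$: the unit $\gamma$ is essentially $u_1^ju_2^{M-j}$ times a constant, and the powers of $u_2/u_1$ run through all the residue classes that we need.

Section~\ref{sec:family} constructs the family. Section~\ref{sec:step} states the inductive step and deduces the theorem from it. Sections~\ref{sec:cycle} and~\ref{sec:steer} prove the inductive step.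

\section{The family $f_\lambda$}\label{sec:family}

For $a\in\mathbb{C}_p$ and $r\in\mathbb{R}$ let $B(a,r)=\{z\in\mathbb{C}_p:v(z-a)\ge r\}$, the closed disk of radius $p^{-r}$. The symbol $O(p^s)$ denotes an element of $\mathbb{C}_p$ of valuation at least $s$. For $s>0$ the elements $1+O(p^s)$ form a multiplicative group, so any number of such factors may be multiplied without loss. Put
\[
q=p^2(p+1),\qquad \nu=1\ \ (p\text{ odd}),\qquad \nu=2\ \ (p=2).
\]
Then $v(q)=2$, $q$ is even, and $q\ge12$. The factor $p+1$ makes $q$ even and makes $q^k$ much larger than $p^{2k}$; both are used in Section~\ref{subsec:scales}.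

\subsection{Elementary tools}

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(a)] The supremum of $|P|$ on $\mathcal{O}$, for $P\in\mathbb{C}_p[y]$, is the largest absolute value of a coefficient of $P$.
\item[(b)] A polynomial in $n$ variables with coefficients in $\mathcal{O}$ is $1$-Lipschitz on $\mathcal{O}^n$ for the maximum norm.
\item[(c)] If $P\in\mathcal{O}[y]$ has nonconstant reduction modulo the maximal ideal, then $P$ has a root in $\mathcal{O}$.
\end{enumerate}
\end{lemma}

\begin{proof}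
(a) Scale $P\neq0$ so that the largest coefficient has absolute value $1$; its reduction is a nonzero polynomial over an infinite residue field, so $|P(y)|=1$ for some $y\in\mathcal{O}$. (b) Products and sums of $1$-Lipschitz functions bounded by $1$ have the same properties. (c) If all roots $r_i$ had $|r_i|>1$, then $P=P(0)\prod_i(1-y/r_i)$ would reduce to a constant.
\end{proof}

\begin{lemma}\label{lem:powers}
\begin{enumerate}
\item[(a)] If $v(x)\ge1$, then $v((1+x)^q-1)\ge2+v(x)$, with equality if $v(x)\ge2$.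
\item[(b)] If $\theta\in\mathbb{Z}_p$ and $v(\theta-1)\ge\nu$, then $v(\theta^n-1)=v(\theta-1)+v(n)$ for all integers $n\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $\binom qi=\frac qi\binom{q-1}{i-1}$ we get $v\bigl(\binom qix^i\bigr)\ge2+v(x)+[(i-1)v(x)-v(i)]$. Since $v(i)\le i-1$, for $i\ge2$ the bracket is nonnegative if $v(x)\ge1$ and positive if $v(x)\ge2$. The term $qx$ has valuation exactly $2+v(x)$.

(b) Write $\theta=1+x$ with $x\ne0$. For $n>0$ prime to $p$, the term $nx$ dominates in $(1+x)^n-1$. For $n=p$, the term $px$ dominates: the terms with $2\le i\le p-1$ have valuation at least $1+2v(x)$, and $v(x^p)>1+v(x)$ because $(p-1)v(x)\ge(p-1)\nu>1$. Induction on $v(n)$ gives all $n>0$, and $\theta^{-n}-1=-\theta^{-n}(\theta^n-1)$.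
\end{proof}

The next lemma is our substitute for the intermediate value theorem. It uses the compactness of $\mathbb{Z}_p$ and produces parameters in $\mathbb{Z}_p$.

\begin{lemma}\label{lem:scaling}
Let $s,\sigma\in\mathbb{Z}$. If $h:\lambda_0+p^s\mathbb{Z}_p\to\mathbb{Q}_p$ satisfies $|h(\lambda)-h(\lambda')|=p^\sigma|\lambda-\lambda'|$ for all $\lambda,\lambda'$, then its image is $Y=h(\lambda_0)+p^{s-\sigma}\mathbb{Z}_p$.
\end{lemma}

\begin{proof}
The image lies in $Y$. For each $r\ge0$, $h$ induces an injection from the $p^r$ classes of the domain modulo $p^{s+r}$ to the $p^r$ classes of $Y$ modulo $p^{s-\sigma+r}$, hence a bijection. So the image is dense in $Y$; it is also compact.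
\end{proof}

\subsection{The polynomial $Q$}

Let $A=\{0,1,\dots,p^2-1\}$ and $B_a=B(a,2)$ for $a\in A$. These disks are disjoint and cover $\mathbb{Z}_p$. We work modulo $p^2$ rather than $p$ so that, also for $p=2$, there are at least two disks besides $B_0$. To glue prescribed maps on the $B_a$ into one polynomial we need polynomials $\chi_a$ very close to $1$ on $B_a$ and to $0$ on the other disks. Lagrange interpolation gives a first approximation,
\[
\ell_a(z)=\prod_{b\in A,\ b\ne a}\frac{z-b}{a-b}.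
\]
Distinct $a,b\in A$ have $v(a-b)\le1$. On $B_a$ we have $\ell_a=\prod_{b\ne a}\bigl(1+\frac{z-a}{a-b}\bigr)=1+O(p)$. On $B_b$ with $b\ne a$ we have $|z-c|=|b-c|$ for $c\in A\setminus\{b\}$. The product $\prod_{c\ne b}|b-c|$ does not depend on $b$, because $b-c$ runs through the nonzero classes modulo $p^2$ and $|b-c|$ depends only on the class. Hence $|\ell_a(z)|=|z-b|/|b-a|\le p^{-1}$ on $B_b$.

The precision is doubled by $T(x)=3x^2-2x^3$, which satisfies $1-T(x)=(1-x)^2(1+2x)$, so that $|T(x)|\le|x|^2$ and $|1-T(x)|\le|1-x|^2$ on $\mathcal{O}$. Fix $n_0$ with $2^{n_0}\ge2q+6$ and let $\chi_a=T^{n_0}\circ\ell_a$, where $T^{n_0}$ is the $n_0$-th iterate. Then $|\chi_a-1|\le p^{-2^{n_0}}$ on $B_a$ and $|\chi_a|\le p^{-2^{n_0}}$ on $B_b$ for $b\ne a$. Also $\chi_a-1$ vanishes to order at least $2^{n_0}$ at $a$, and $\chi_a$ does so at each $b\in A\setminus\{a\}$. With $u_2=1+p^\nu$ and $u_a=1$ for $a\ne2$, define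
\begin{equation}\label{eq:Q}
Q(z)=\chi_0(z)\Bigl(\frac z{p^2}\Bigr)^q+\sum_{a=1}^{p^2-1}u_a\,\chi_a(z)\,\frac{z-a}{p^2}\in\mathbb{Q}_p[z],\qquad f_\lambda=\lambda+Q .
\end{equation}
At $z=a\in A$ every term vanishes, so $Q(a)=0$.

\begin{lemma}\label{lem:shape}
\begin{enumerate}
\item[(a)] For $a\in A\setminus\{0\}$, $Q(a+p^2y)=u_ay+E_a(y)$ with $E_a\in p^6\mathbb{Z}_p[y]$.
\item[(b)] $Q(p^2y)=y^q(1+\eta(y))$ with $\eta\in p^6y\,\mathbb{Z}_p[y]$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z=a+p^2y$ with $y\in\mathcal{O}$. For $a\ne0$, $E_a$ is the sum of $u_a(\chi_a(z)-1)y$, of $\chi_0(z)(z/p^2)^q$, and of the terms $u_b\chi_b(z)(z-b)/p^2$ with $b\ne0,a$. Each is bounded by $p^{2q-2^{n_0}}\le p^{-6}$, and Lemma~\ref{lem:poly}(a) gives (a). For $a=0$, the polynomial $Q(p^2y)-y^q=(\chi_0(z)-1)y^q+\sum_{b\ne0}u_b\chi_b(z)(z-b)/p^2$ is bounded by $p^{2-2^{n_0}}\le p^{-6}$ on $\mathcal{O}$ and vanishes at $0$ to order at least $2^{n_0}\ge q+1$.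
\end{proof}

So $Q$ vanishes at $0$ to order exactly $q$; in particular $\deg Q\ge q$ and $0$ is a critical point of $f_\lambda$. From now on $\lambda\in\mathbb{Z}_p$; then $f_\lambda(\mathbb{Z}_p)\subseteq\mathbb{Z}_p$ by Lemma~\ref{lem:shape}.

\begin{lemma}[The critical disk]\label{lem:crit}
Let $0\ne z\in B_0$.
\begin{enumerate}
\item[(a)] $v(Q(z))=q(v(z)-2)$ and $v(Q'(z))=v(Q(z))-v(z)+2$.
\item[(b)] If $z'=z(1+x)$ with $v(x)\ge1$, then $v(Q(z')-Q(z))\ge v(Q(z))+2+v(x)$, with equality if $v(x)\ge2$.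
\item[(c)] For $r\ge2$, $Q(B(0,r))=B(0,q(r-2))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $y=z/p^2\in\mathcal{O}$. (a) As $|1+\eta(y)|=1$, $v(Q(z))=qv(y)$. Further $Q'(z)=p^{-2}y^{q-1}[q(1+\eta(y))+y\eta'(y)]$, and the bracket has valuation $2$ because $v(y\eta'(y))\ge6$. So $v(Q'(z))=(q-1)v(y)=v(Q(z))-(v(z)-2)$.

(b) With $y'=y(1+x)$ we have $v(\eta(y')-\eta(y))\ge6+v(y'-y)\ge6+v(x)$, so $Q(z')/Q(z)=(1+x)^q\bigl(1+O(p^{6+v(x)})\bigr)$. Apply Lemma~\ref{lem:powers}(a).

(c) The inclusion $\subseteq$ follows from (a). Let $w\ne0$ with $v(w)\ge q(r-2)$ and choose $\varpi\in\mathcal{O}$ with $\varpi^q=w$. The polynomial $Y^q(1+\eta(\varpi Y))-1$ reduces to $Y^q-1$, so it has a root $Y\in\mathcal{O}$ by Lemma~\ref{lem:poly}(c). Then $Q(p^2\varpi Y)=w$ and $v(p^2\varpi Y)\ge2+v(w)/q\ge r$. Finally $Q(0)=0$.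
\end{proof}

On the other disks we shall need not only the size of the expansion but also its unit part. It is recorded by the divided difference
\[
\kappa(z,z')=p^2\,\frac{Q(z)-Q(z')}{z-z'}\in\mathbb{Q}_p[z,z'],\qquad \kappa(z,z)=p^2Q'(z).
\]

\begin{lemma}[The expanding disks]\label{lem:exp}
Let $a\in A\setminus\{0\}$ and $z,z',w,w'\in B_a$. Then $\kappa(z,z')=u_a+O(p^6)$ and
\begin{equation}\label{eq:kappa}
\kappa(z,z')/\kappa(w,w')=1+O(p^s)\quad\text{if } v(z-w)\ge s\text{ and } v(z'-w')\ge s .
\end{equation}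
The map $Q:B_a\to\mathcal{O}$ is a bijection that multiplies distances by $p^2$, $|Q'|=p^2$ on $B_a$, and the inverse maps $\mathbb{Z}_p$ into $a+p^2\mathbb{Z}_p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shape}(a), $\kappa(a+p^2y,a+p^2y')=u_a+\frac{E_a(y)-E_a(y')}{y-y'}\in u_a+p^6\mathbb{Z}_p[y,y']$. So $|\kappa|=1$ on $B_a\times B_a$, and by Lemma~\ref{lem:poly}(b) $\kappa$ is $p^{-4}$-Lipschitz in $(z,z')$ there, which gives \eqref{eq:kappa}. From $|\kappa|=1$ and $Q(a)=0$ we see that $Q$ multiplies distances by $p^2$, maps $B_a$ into $\mathcal{O}$, and has $|Q'|=p^2$. For $x\in\mathcal{O}$, the map $y\mapsto u_a^{-1}(x-E_a(y))$ is a contraction of $\mathcal{O}$, and of $\mathbb{Z}_p$ if $x\in\mathbb{Z}_p$. Its fixed point $y$ satisfies $Q(a+p^2y)=x$.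
\end{proof}

For $a\in A\setminus\{0\}$ and $y\in\mathcal{O}$ let $S_{a,\lambda}(y)$ be the unique $z\in B_a$ with $f_\lambda(z)=y$. This inverse branch is a bijection $\mathcal{O}\to B_a$ preserving $\mathbb{Z}_p$. Since $Q(S_{a,\lambda}(y))=y-\lambda$,
\begin{equation}\label{eq:S}
|S_{a,\lambda}(y)-S_{a,\lambda'}(y')|=p^{-2}|(y-y')-(\lambda-\lambda')|,\qquad S_{a,\lambda}(y)-S_{a,\lambda}(y')=\frac{p^2(y-y')}{\kappa(S_{a,\lambda}(y),S_{a,\lambda}(y'))}.
\end{equation}
Being a bijection onto $B_a$ that scales distances by $p^{-2}$, it maps $B(y,r)$ onto $B(S_{a,\lambda}(y),r+2)$ for $r\ge0$. By induction, a composition $W_\lambda=S_{a_1,\lambda}\circ\dots\circ S_{a_n,\lambda}$ of $n\ge1$ branches satisfies $f_\lambda^n\circ W_\lambda=\mathrm{id}$ and, for $y,y'\in\mathcal{O}$ and $r\ge0$,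
\begin{equation}\label{eq:W}
\begin{gathered}
|W_\lambda(y)-W_\lambda(y')|=p^{-2n}|y-y'|,\qquad W_\lambda(B(y,r))=B(W_\lambda(y),r+2n),\\
|W_\lambda(y)-W_{\lambda'}(y')|\le p^{-2}\max(|y-y'|,|\lambda-\lambda'|).
\end{gathered}
\end{equation}
The contraction $S_{a,\lambda}$ has a fixed point $\beta_a(\lambda)\in a+p^2\mathbb{Z}_p$. It is a fixed point of $f_\lambda$ with $|f_\lambda'(\beta_a)|=p^2$, so it lies in the Julia set of $f_\lambda$. The last inequality of \eqref{eq:W}, applied to $\beta_a(\lambda)$ and $\beta_a(\lambda')$, gives $|\beta_a(\lambda)-\beta_a(\lambda')|\le p^{-2}|\lambda-\lambda'|$.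

\section{The inductive step and the proof of the theorem}\label{sec:step}

Let $c_n(\lambda)=f_\lambda^n(0)$, so that $c_0=0$ and $c_1=\lambda$.

\begin{definition}
A parameter $\lambda_0\in\mathbb{Z}_p$ is \emph{admissible with index $m\ge1$} if $c_m(\lambda_0)=\beta_1(\lambda_0)$ and $|(f_{\lambda_0}^l)'(\lambda_0)|>1$ for $1\le l\le m-1$.
\end{definition}

The first condition puts $c_m$ at a point near which orbits can be prescribed by inverse branches. The second will guarantee that $c_m(\lambda)$ moves with $\lambda$, and faster than the targets given by inverse branches. The parameter $1$ is admissible with index $1$, since $Q(1)=0$ gives $f_1(1)=1\in B_1$, that is, $c_1(1)=\beta_1(1)$.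

\begin{proposition}\label{prop:step}
Let $\lambda_0$ be admissible, $\mathcal{N}$ a neighborhood of $\lambda_0$ in $\mathbb{Z}_p$, and $n\ge1$. There are integers $d\ge n$ and $N\ge1$, a ball $V=\lambda_*+p^s\mathbb{Z}_p\subseteq\mathcal{N}$ with $\lambda_0\notin V$, and an admissible parameter $\lambda_1\in V$, such that for all $\lambda\in V$, with $U=B(p^d,d+1)$:
\begin{enumerate}
\item[(A1)] $f_\lambda^N(U)\subseteq U$ and $|f_\lambda^N(z)-f_\lambda^N(z')|\le p^{-1}|z-z'|$ on $U$;
\item[(A2)] $\beta_p(\lambda)\in f_\lambda^r(B(0,d))$ for some $r\ge0$;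
\item[(A3)] $v(f_\lambda^N(0))=d-1$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:step}]
\emph{The parameters.} Let $\mathcal{B}$ be the closure in $\mathbb{Z}_p$ of the set of admissible parameters. It is compact and contains $1$. Every neighborhood of an admissible $\lambda_0$ contains an admissible $\lambda_1\ne\lambda_0$, so $\mathcal{B}$ has no isolated points. Let $\mathcal{V}_n$ be the union of all balls $V\subseteq\mathbb{Z}_p$ for which there are $d\ge n$ and $N\ge 1$ such that (A1)--(A3) hold on $V$. It is open, and every neighborhood of an admissible parameter contains an admissible parameter in $\mathcal{V}_n$, so $\mathcal{V}_n\cap\mathcal{B}$ is dense in $\mathcal{B}$. By the Baire category theorem $\mathcal{R}=\mathcal{B}\cap\bigcap_n\mathcal{V}_n$ is a dense $G_\delta$ in $\mathcal{B}$. It is uncountable: otherwise the countably many dense open sets $\mathcal{V}_n\cap\mathcal{B}$ and $\mathcal{B}\setminus\{x\}$, $x\in\mathcal{R}$,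 would have empty intersection.

Fix $\lambda\in\mathcal{R}$ and $\phi=f_\lambda$. There is an infinite set $\Delta$ of positive integers $d$ for which (A1)--(A3) hold with some $N=N_d$ and $U_d=B(p^d,d+1)$.

\emph{Periodic components.} Let $d\in\Delta$ and let $\Lambda$ be a common Lipschitz constant of the polynomials $\phi^r$, $0\le r<N$, on $\mathcal{O}$. For $z,z'\in U_d$ and $i\ge0$, (A1) gives $\rho(\phi^{iN+r}(z),\phi^{iN+r}(z'))\le\Lambda|\phi^{iN}(z)-\phi^{iN}(z')|\le\Lambda\rho(z,z')$. So the disk $U_d$ lies in $\mathcal{F}$, hence in the component $\mathcal{U}_d$ of $p^d$. The point $\phi^N(p^d)$ lies in $\Phi^N(\mathcal{U}_d)$ and in $U_d\subseteq\mathcal{U}_d$, so $\Phi^N(\mathcal{U}_d)=\mathcal{U}_d$ by Lemma~\ref{lem:partition}. Also $\phi^N$ is a contraction of the complete set $U_d\cap\mathbb{Q}_p\subseteq\mathbb{Z}_p$. Its fixed point $\alpha_d$ has $|(\phi^N)'(\alpha_d)|\le p^{-1}$. This proves (1).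

\emph{Distinctness.} By (A2) and $\phi(\mathcal{F})\subseteq\mathcal{F}$, each $B(0,d)$ with $d\in\Delta$ meets $\mathcal{J}$. Suppose $\mathcal{U}_d=\mathcal{U}_{d'}$ with $d<d'$ in $\Delta$. By Lemma~\ref{lem:partition} a disk $E\subseteq\mathcal{F}$ contains $p^d$ and $p^{d'}$. If $E\subseteq\mathbb{C}_p$, then $|p^d-p^{d'}|=p^{-d}$ gives $E\supseteq B(p^d,d)=B(0,d)$, which meets $\mathcal{J}$. If $E$ is the complement of a disk $Y$ of $\mathbb{C}_p$, then $\beta_1,\beta_2\in\mathcal{J}\subseteq Y$ and $|\beta_1-\beta_2|=1$, so $Y\supseteq\mathcal{O}\ni p^d$. Both cases are contradictory, which proves (2).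

\emph{The critical point.} The closed set $\mathcal{J}$ meets $B(0,d)$ for arbitrarily large $d$, so $0\in\mathcal{J}$. By (A3) the $N_d$ are distinct for distinct $d$, so $N_d\to\infty$ and $\phi^{N_d}(0)\to0$ as $d\to\infty$ in $\Delta$. This proves (3). The last statement follows from $\phi\in\mathbb{Q}_p[z]\subseteq K[z]$ and $\alpha_d\in\mathbb{Q}_p\subseteq L$.
\end{proof}

\section{Creating an attracting cycle}\label{sec:cycle}

Fix $\lambda_0$, its index $m$, and $\mathcal{N}$, $n$ as in Proposition~\ref{prop:step}. In this section we find not one ball $V$ but a finite family of balls $V_j$ on which (A1)--(A3) hold, with the same $d$ and $N$. Section~\ref{sec:steer} selects one that contains an admissible parameter.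

\subsection{The first $m$ steps}

For $z$ near $0$, the point $f_\lambda(z)=\lambda+Q(z)$ shadows the orbit of the critical value. Put $G(\lambda,u)=f_\lambda^{m-1}(\lambda+u)\in\mathbb{Q}_p[\lambda,u]$, so that $f_\lambda^m(z)=G(\lambda,Q(z))$ and $G(\lambda,0)=c_m(\lambda)$. Let $g=\partial_uG(\lambda_0,0)=(f_{\lambda_0}^{m-1})'(\lambda_0)\in\mathbb{Q}_p$. By admissibility $|g|=p^{\tau_0}$ with an integer $\tau_0\ge0$.

\begin{lemma}\label{lem:G}
There are integers $s_0>C\ge0$ such that for $\lambda,\lambda'\in\lambda_0+p^{s_0}\mathbb{Z}_p$, $u,u'\in B(0,s_0)$ and $r\ge s_0$: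
\begin{gather}
|G(\lambda,u)-G(\lambda',u)|=p^{\tau_0}|\lambda-\lambda'|,\label{eq:Glambda}\\
G(\lambda,u)-G(\lambda,u')=g\,(u-u')(1+\omega),\qquad|\omega|\le p^{C}\max(|\lambda-\lambda_0|,|u|,|u'|)<1,\label{eq:Gu}\\
|(f_\lambda^l)'(\lambda+u)|=|(f_{\lambda_0}^l)'(\lambda_0)|\qquad(0\le l\le m-1),\label{eq:Gder}\\
G(\lambda,B(0,r))=B(c_m(\lambda),r-\tau_0).\label{eq:Gonto}
\end{gather}
\end{lemma}

\begin{proof}
Differentiating $c_{l+1}=\lambda+Q(c_l)$ in $\lambda$ gives $c_1'=1$ and $c_{l+1}'=1+Q'(c_l)c_l'$, hence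
\[
\partial_\lambda G(\lambda_0,0)=c_m'(\lambda_0)=\sum_{l=0}^{m-1}\ \prod_{r=l+1}^{m-1}Q'(c_r(\lambda_0))=g\sum_{l=0}^{m-1}\frac1{(f_{\lambda_0}^l)'(\lambda_0)} .
\]
The term $l=0$ of the last sum is $1$, and by admissibility the others have absolute value less than $1$. So $|\partial_\lambda G(\lambda_0,0)|=p^{\tau_0}$. (Without the derivative condition the sum could be small or zero.)

Write $G(\lambda,u)-G(\lambda',u)=(\lambda-\lambda')H_1(\lambda,\lambda',u)$ and $G(\lambda,u)-G(\lambda,u')=(u-u')H_2(\lambda,u,u')$ with polynomials $H_1,H_2$; then $H_1(\lambda_0,\lambda_0,0)=\partial_\lambda G(\lambda_0,0)$ and $H_2(\lambda_0,0,0)=g$. As a polynomial in $(\lambda-\lambda_0,u,u')$, $\omega=H_2/g-1$ has no constant term. If $p^C$ bounds its coefficients, \eqref{eq:Gu} holds for any $s_0>C$. The polynomials $H_1$ and $(f_\lambda^l)'(\lambda+u)$ are nonzero at the base point, so their absolute values are constant near it; this gives \eqref{eq:Glambda} and \eqref{eq:Gder} for large $s_0$. In \eqref{eq:Gonto},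 $\subseteq$ follows from \eqref{eq:Gu}. For $x\in B(c_m(\lambda),r-\tau_0)$, the map $u\mapsto u-(G(\lambda,u)-x)/g$ sends $0$ into $B(0,r)$ and, by \eqref{eq:Gu}, multiplies distances on $B(0,r)$ by at most $p^{C-s_0}<1$. So it is a contraction of $B(0,r)$, and its fixed point solves $G(\lambda,u)=x$.
\end{proof}

\subsection{The scales}\label{subsec:scales}

After the first $m$ steps the orbit will make $M$ steps in expanding disks, so the return map $f_\lambda^{m+M}$ is $Q$ followed by an expansion by $p^\tau$, where $\tau=\tau_0+2M$. At scale $p^d$ the coefficient $c$ of the model then has valuation $q(d-2)-\tau-d$, which we want to be $-1$. The critical orbit then has valuations $d-e_l$ at its successive returns, where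
\[
e_l=\frac{q^l-1}{q-1},\qquad e_0=0,\quad e_1=1,\quad e_{l+1}=qe_l+1,\quad e_l\ge l .
\]
It should end at valuation $0$ or $1$, so that it lands in some $B_a$ with $a\ne0$ and not in the part of $B_0$ where the return map is not under control. This forces $d=e_k+\varepsilon$ with $\varepsilon\in\{0,1\}$, and $\varepsilon$ is fixed by the requirement $\tau\equiv\tau_0\pmod2$. So let $\varepsilon\in\{0,1\}$ with $\varepsilon\equiv\tau_0\pmod2$, and for an integer $k\ge2$ put
\[
d=e_k+\varepsilon,\qquad d_l=d-e_l,\qquad \tau=q^k+(q-1)\varepsilon-2q,\qquad M=\tfrac12(\tau-\tau_0),\qquad N=m+M.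
\]
Since $q$ is even, $\tau\equiv\varepsilon\equiv\tau_0\pmod 2$ and $M\in\mathbb{Z}$. We have $d_0=d$, $d_1=d-1$, $d_k=\varepsilon$, $d_l-d_{l+1}=q^l$ and $d_1-d_{l+1}=qe_l$. From $(q-1)d=q^k-1+(q-1)\varepsilon=\tau+2q-1$ we get $q(d_l-2)-\tau=d-1-qe_l$, that is,
\begin{equation}\label{eq:scales}
q(d_l-2)=\tau+d_{l+1}.
\end{equation}
The model suggests that we shall need to control units modulo $p^{2k}$ and to have $p^{2k-\nu}$ choices of $j$. Put
\[
P=2k+2,\qquad j_0=k+1+C,\qquad I=\{j_0,j_0+1,\dots,j_0+p^{2k-\nu}-1\}.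
\]
Take $k\ge2$ so large that $k\ge s_0$, $\lambda_0+p^k\mathbb{Z}_p\subseteq\mathcal{N}$, $d\ge n$ and $M\ge2j_0+p^{2k}$. The last condition can be met because $2M\ge p^{2k}(p+1)^k-2q-\tau_0$. Then
\begin{equation}\label{eq:sizes}
\tau\ge2M\ge2j_0\ge2j_0-C\ge P>k\ge s_0,\qquad d_l\ge q^{k-1}\ge P\quad(0\le l\le k-1),
\end{equation}
and for $j\in I$ the integer $i=M-j$ satisfies $i\ge j_0$. Let $\delta=p^d$ and
\[
W_{j,\lambda}=S_{1,\lambda}^{\,j}\circ S_{2,\lambda}^{\,i},\qquad \Omega=B(0,d_{k-1}),\qquad F_\lambda=f_\lambda^N|_\Omega .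
\]
By \eqref{eq:scales} and Lemma~\ref{lem:crit}, $Q(\Omega)\subseteq B(0,\tau)\subseteq B(0,s_0)$. Since $S_{1,\lambda}^j$ fixes $\beta_1(\lambda)\in B_1$ and $S_{2,\lambda}^i(y)\in B_2$ is at distance $1$ from it, \eqref{eq:W} gives
\begin{equation}\label{eq:nearbeta}
v(W_{j,\lambda}(y)-\beta_1(\lambda))=2j\qquad(y\in\mathcal{O}).
\end{equation}

\subsection{Closing the orbit of $\delta$}

The point $\delta$ is fixed by $F_\lambda$ as soon as $f_\lambda^m(\delta)=W_{j,\lambda}(\delta)$. The left side is near $\beta_1$ and moves at speed $p^{\tau_0}\ge1$; the right side is near $\beta_1$ and moves at speed at most $p^{-2}$.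

\begin{lemma}\label{lem:closing}
For each $j\in I$ there is $\lambda_j\in\mathbb{Z}_p$ with $v(\lambda_j-\lambda_0)=2j+\tau_0$ and $G(\lambda_j,Q(\delta))=W_{j,\lambda_j}(\delta)$.
\end{lemma}

\begin{proof}
Let $h(\lambda)=G(\lambda,Q(\delta))-W_{j,\lambda}(\delta)\in\mathbb{Q}_p$. By \eqref{eq:Glambda} and \eqref{eq:W}, $|h(\lambda)-h(\lambda')|=p^{\tau_0}|\lambda-\lambda'|$ on $\lambda_0+p^{s_0}\mathbb{Z}_p$. We have $v(Q(\delta))=\tau+d-1$ by \eqref{eq:scales}, so \eqref{eq:Gu} and $G(\lambda_0,0)=\beta_1(\lambda_0)$ give $v(G(\lambda_0,Q(\delta))-\beta_1(\lambda_0))=2M+d-1>2j$. With \eqref{eq:nearbeta}, $v(h(\lambda_0))=2j$. Since $2j+\tau_0\ge s_0$, Lemma~\ref{lem:scaling} shows that $h$ maps $\lambda_0+p^{2j+\tau_0}\mathbb{Z}_p$ onto $p^{2j}\mathbb{Z}_p\ni0$. A zero $\lambda_j$ satisfies $p^{\tau_0}|\lambda_j-\lambda_0|=|h(\lambda_0)|=p^{-2j}$.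
\end{proof}

Let $V_j=\lambda_j+p^{\tau+d+1}\mathbb{Z}_p$; this is the analogue of the range $t\in2\mathbb{Z}_2$ in the model. By \eqref{eq:sizes}, $V_j\subseteq\lambda_0+p^{2j_0}\mathbb{Z}_p$, which lies in $\mathcal{N}$ and in the range of Lemma~\ref{lem:G}. Also $\lambda_0\notin V_j$, since $2j+\tau_0<\tau$.

\begin{lemma}[The return map]\label{lem:return}
Let $j\in I$, $\lambda,\lambda'\in V_j$ and $z,z'\in\Omega$. Then $F_\lambda(z)\in\mathcal{O}$, $W_{j,\lambda}(F_\lambda(z))=G(\lambda,Q(z))$, the points $f_\lambda^{m+r}(z)$ with $0\le r<M$ lie in $B_1\cup B_2$, and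
\begin{equation}\label{eq:F}
|F_\lambda(z)-F_\lambda(z')|=p^\tau|Q(z)-Q(z')|,\qquad|F_\lambda(z)-F_{\lambda'}(z)|=p^\tau|\lambda-\lambda'| .
\end{equation}
\end{lemma}

\begin{proof}
Write $W_\lambda=W_{j,\lambda}$. By Lemma~\ref{lem:closing}, $G(\lambda,Q(z))-W_\lambda(\delta)$ equals
\[
[G(\lambda,Q(z))-G(\lambda,Q(\delta))]+[G(\lambda,Q(\delta))-G(\lambda_j,Q(\delta))]+[W_{\lambda_j}(\delta)-W_\lambda(\delta)].
\]
By \eqref{eq:Gu}, \eqref{eq:Glambda} and \eqref{eq:W} the brackets have valuations at least $\tau-\tau_0$, $\tau+d+1-\tau_0$ and $\tau+d+3$, all at least $2M$. So $f_\lambda^m(z)\in B(W_\lambda(\delta),2M)=W_\lambda(\mathcal{O})$, say $f_\lambda^m(z)=W_\lambda(y)$. Applying $f_\lambda^r$ removes $r$ branches from $W_\lambda$, which gives the itinerary and $F_\lambda(z)=y$. The first equality in \eqref{eq:F} follows from \eqref{eq:W} and \eqref{eq:Gu}, as $2M+\tau_0=\tau$. For the second, write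
\[
W_\lambda(F_\lambda(z))-W_\lambda(F_{\lambda'}(z))=[G(\lambda,Q(z))-G(\lambda',Q(z))]+[W_{\lambda'}(F_{\lambda'}(z))-W_\lambda(F_{\lambda'}(z))].
\]
The brackets have absolute values $p^{\tau_0}|\lambda-\lambda'|$ and at most $p^{-2}|\lambda-\lambda'|$, and the left side has absolute value $p^{-2M}|F_\lambda(z)-F_{\lambda'}(z)|$.
\end{proof}

\begin{lemma}\label{lem:A}
For $j\in I$ and $\lambda\in V_j$, properties \textup{(A1)--(A3)} hold.
\end{lemma}

\begin{proof}
As $W_{j,\lambda_j}$ is injective, $F_{\lambda_j}(\delta)=\delta$, and \eqref{eq:F} gives $v(F_\lambda(\delta)-\delta)\ge d+1$.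

(A3) We have $v(F_\lambda(\delta))=d$ and $v(F_\lambda(\delta)-F_\lambda(0))=v(Q(\delta))-\tau=d-1$.

(A1) Let $z,z'\in U$. Then $v(z)=d$ and $z'=z(1+x)$ with $v(x)=v(z'-z)-d\ge1$. By \eqref{eq:F} and Lemma~\ref{lem:crit}(b),
\[
v(F_\lambda(z')-F_\lambda(z))\ge-\tau+(\tau+d-1)+2+v(x)=v(z'-z)+1 .
\]
Here $v(q)=2$ outweighs the expansion by $p$. Since $F_\lambda(\delta)\in U$, also $F_\lambda(U)\subseteq U$.

(A2) Let $0\le l\le k-1$. By Lemma~\ref{lem:crit}(c) and \eqref{eq:scales}, $Q(B(0,d_l))=B(0,\tau+d_{l+1})$. By \eqref{eq:Gonto}, $G(\lambda,\cdot)$ maps this disk onto $B(c_m(\lambda),2M+d_{l+1})$. Since $c_m(\lambda)=W_{j,\lambda}(F_\lambda(0))$ and $d_{l+1}\ge0$, \eqref{eq:W} identifies this disk with $W_{j,\lambda}\bigl(B(F_\lambda(0),d_{l+1})\bigr)$. As $v(F_\lambda(0))=d_1\ge d_{l+1}$, we obtain $F_\lambda(B(0,d_l))=B(0,d_{l+1})$. Hence $f_\lambda^{kN}(B(0,d))=B(0,\varepsilon)$, which contains $\beta_p(\lambda)$ because $v(\beta_p)=1$.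
\end{proof}

\section{Steering the critical orbit}\label{sec:steer}

It remains to find $j\in I$ and an admissible parameter in $V_j$. Let $z_l(\lambda)=c_{lN}(\lambda)\in\mathbb{Z}_p$ for $0\le l\le k$. We want the exit point $z_k(\lambda)$ to be a preimage of $\beta_1(\lambda)$.

\subsection{Fine tuning inside one ball}

\begin{lemma}\label{lem:fine}
Let $j\in I$, $\lambda,\lambda'\in V_j$ distinct, and $w=v(\lambda-\lambda')-(\tau+d+1)\ge0$. For $1\le l\le k$,
\[
v(z_l(\lambda))=d_l,\qquad v(z_l(\lambda)-z_l(\lambda'))=d_l+2l+w .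
\]
In particular $z_l(\lambda)\in\Omega$ and $z_{l+1}(\lambda)=F_\lambda(z_l(\lambda))$ for $0\le l\le k-1$, and $|z_k(\lambda)-z_k(\lambda')|=p^\sigma|\lambda-\lambda'|$ with $\sigma=\tau+d+1-\varepsilon-2k\ge0$.
\end{lemma}

\begin{proof}
For $l=1$ use (A3) and \eqref{eq:F}: $v(\lambda-\lambda')-\tau=d+1+w=d_1+2+w$. Assume the statement for some $l\le k-1$, and write $z_l=z_l(\lambda)$, $z_l'=z_l(\lambda')$. Then $z_l,z_l'\in\Omega$, and by \eqref{eq:F} and \eqref{eq:scales}, $v(z_{l+1}-z_1)=v(Q(z_l))-\tau=d_{l+1}<d_1$, so $v(z_{l+1})=d_{l+1}$; the same holds for $\lambda'$. Split $z_{l+1}-z_{l+1}'=[F_\lambda(z_l)-F_\lambda(z_l')]+[F_\lambda(z_l')-F_{\lambda'}(z_l')]$. We have $z_l'=z_l(1+x)$ with $v(x)=2l+w\ge2$, so by the equality case of Lemma~\ref{lem:crit}(b) the first bracket has valuation $d_{l+1}+2+2l+w$. The second has valuation $d_1+2+w$, which is larger because $d_1-d_{l+1}=qe_l>2l$. Finally $\sigma\ge0$ because $\tau\ge P$.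
\end{proof}

By Lemma~\ref{lem:scaling}, $z_k(V_j)=z_k(\lambda_j)+p^{\varepsilon+2k}\mathbb{Z}_p$. There is no reason for this small ball to contain a preimage of $\beta_1$ whose orbit avoids $B_0$, and if the orbit reentered $B_0$ we would lose control of the derivatives required for admissibility. So we must place $z_k(\lambda_j)$ modulo $p^{\varepsilon+2k}$ by the choice of $j$.

\subsection{Coarse tuning by the itinerary}

To compare the orbits for different $j$ we put each return map $F_{\lambda_j}$ in the form of the model, up to errors $O(p^P)$. The branch $W_j=W_{j,\lambda_j}$ is not affine, so we use it as a coordinate. With $S_a=S_{a,\lambda_j}$, repeated use of the second identity in \eqref{eq:S} gives, for $y\in\mathcal{O}$,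
\[
W_j(y)-W_j(0)=\frac{p^{2M}y}{\mu_j(y)},\qquad \mu_j(y)=\prod_{r=1}^{i}\kappa\bigl(S_2^ry,S_2^r0\bigr)\prod_{r=1}^{j}\kappa\bigl(S_1^rS_2^iy,S_1^rS_2^i0\bigr),
\]
with $|\mu_j|=1$ and $\mu_j(0)\in\mathbb{Z}_p^\times$. Define
\[
\Gamma_j(y)=p^{-2M}\mu_j(0)\bigl(W_j(y)-W_j(0)\bigr)=y\,\frac{\mu_j(0)}{\mu_j(y)},\qquad \gamma_j=p^{\tau_0}g\,\mu_j(0)\in\mathbb{Z}_p^\times .
\]
By \eqref{eq:W}, $\Gamma_j$ preserves distances on $\mathcal{O}$; it fixes $0$ and maps $\mathbb{Z}_p$ into $\mathbb{Z}_p$. If $v(y)\ge P$, each factor of $\mu_j(y)$ is $1+O(p^P)$ times the corresponding factor of $\mu_j(0)$ by \eqref{eq:kappa} and \eqref{eq:W}, so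
\begin{equation}\label{eq:Gamma}
\Gamma_j(y)=y\,(1+O(p^P))\qquad\text{if }v(y)\ge P .
\end{equation}
Most factors of $\mu_j$ are evaluated very close to $\beta_1$ or $\beta_2$. Put $\theta_a=\kappa(\beta_a(\lambda_0),\beta_a(\lambda_0))\in u_a+p^6\mathbb{Z}_p$, the unit part of the multiplier of $\beta_a(\lambda_0)$.

\begin{lemma}\label{lem:mu}
There is a function $\Xi$ on $\mathcal{O}$ with $|\Xi|=1$, independent of $j\in I$, such that $\mu_j(y)=\theta_1^{\,j}\theta_2^{\,i}\,\Xi(y)(1+O(p^P))$. Consequently, for $j,j'\in I$ and $y\in\mathcal{O}$,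
\[
\gamma_{j'}/\gamma_j=(\theta_2/\theta_1)^{j-j'}(1+O(p^P)),\qquad \Gamma_{j'}(y)=\Gamma_j(y)(1+O(p^P)).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:kappa}, moving the arguments of a factor by $O(p^{2j_0})$ multiplies it by $1+O(p^{2j_0})$, and $2j_0\ge P$. Since $v(\lambda_j-\lambda_0)\ge2j_0$, \eqref{eq:W} allows us to replace $\lambda_j$ by $\lambda_0$ in all branches. Let now $S_a=S_{a,\lambda_0}$ and $\beta_a=\beta_a(\lambda_0)$. For $y\in\mathcal{O}$ we have $S_a^ry=\beta_a+O(p^{2r})$. So the $i-j_0$ factors with $r>j_0$ in the first product may be replaced by $\theta_2$. In the second product $S_2^iy$ and $S_2^i0$ may be replaced by $\beta_2$, as $i\ge j_0$, and the $j-j_0$ factors with $r>j_0$ by $\theta_1$. Thus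
\[
\Xi(y)=(\theta_1\theta_2)^{-j_0}\prod_{r=1}^{j_0}\kappa(S_2^ry,S_2^r0)\prod_{r=1}^{j_0}\kappa(S_1^r\beta_2,S_1^r\beta_2)
\]
works. The first consequence holds because $i+j=M$ does not depend on $j$, the second because $\mu_j(0)/\mu_j(y)=(\Xi(0)/\Xi(y))(1+O(p^P))$.
\end{proof}

For $1\le l\le k$ let $X_l^{(j)}=p^{-d_l}\Gamma_j(z_l(\lambda_j))$, a unit of $\mathbb{Z}_p$ by Lemma~\ref{lem:fine}. These units obey the recursion \eqref{eq:model} with $t=0$, up to a small error.

\begin{lemma}\label{lem:rec}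
For $j\in I$, $X_l=X_l^{(j)}$ and $1\le l\le k-1$,
\[
X_1=p-\gamma_j+O(p^P),\qquad X_{l+1}=\gamma_jX_l^q+p^{qe_l}X_1+O(p^P).
\]
\end{lemma}

\begin{proof}
Let $F=F_{\lambda_j}$, $z_l=z_l(\lambda_j)$ and $z\in\Omega$. By Lemma~\ref{lem:return} and \eqref{eq:Gu}, $W_j(F(z))-W_j(F(0))=gQ(z)(1+\omega)$, where $v(\omega)\ge2j_0-C\ge P$ because $v(\lambda_j-\lambda_0)\ge2j_0$ and $v(Q(z))\ge\tau\ge2j_0$. Multiply by $p^{-2M}\mu_j(0)$. Since $v(z)\ge P$, Lemma~\ref{lem:shape}(b) gives $Q(z)=(z/p^2)^q(1+O(p^P))$, and we obtain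
\begin{equation}\label{eq:normal}
\Gamma_j(F(z))=\Gamma_j(z_1)+\gamma_j\,p^{-\tau}(z/p^2)^q\,(1+O(p^P)).
\end{equation}
For $z=\delta$: $F(\delta)=\delta$, $\Gamma_j(\delta)=p^d(1+O(p^P))$ by \eqref{eq:Gamma}, and $p^{-\tau}(\delta/p^2)^q=p^{d_1}$ by \eqref{eq:scales}. Dividing by $p^{d_1}$ gives the formula for $X_1$. For $z=z_l$: $z_l=p^{d_l}X_l(1+O(p^P))$ by \eqref{eq:Gamma} and \eqref{eq:sizes}, so $p^{-\tau}(z_l/p^2)^q=p^{d_{l+1}}X_l^q(1+O(p^P))$. Divide by $p^{d_{l+1}}$ and use $d_1-d_{l+1}=qe_l$.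
\end{proof}

\begin{lemma}\label{lem:classes}
The numbers $X_k^{(j)}$, $j\in I$, represent every class modulo $p^{2k}$ contained in $X_k^{(j_0)}+p^\nu\mathbb{Z}_p$.
\end{lemma}

\begin{proof}
Let $j\ne j'$ in $I$. We have $\theta_2/\theta_1\in1+p^\nu+p^6\mathbb{Z}_p$, so $v(\theta_2/\theta_1-1)=\nu$; this is the purpose of $u_2$, and $\nu=2$ for $p=2$ is what Lemma~\ref{lem:powers}(b) requires. That lemma gives $v((\theta_2/\theta_1)^{j-j'}-1)=w:=\nu+v(j-j')$. Since $|j-j'|<p^{2k-\nu}$ in the ordinary absolute value, $\nu\le w\le2k-1<P$, and Lemma~\ref{lem:mu} gives $v(\gamma_j-\gamma_{j'})=w$.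

Write $X_l=X_l^{(j)}$, $X_l'=X_l^{(j')}$. We claim that $v(X_l-X_l')=w$ for $1\le l\le k$. For $l=1$, $X_1-X_1'=\gamma_{j'}-\gamma_j+O(p^P)$. In the inductive step,
\[
X_{l+1}-X_{l+1}'=(\gamma_j-\gamma_{j'})X_l^q+\gamma_{j'}\bigl(X_l^q-X_l'^{\,q}\bigr)+p^{qe_l}(X_1-X_1')+O(p^P).
\]
The first term has valuation $w$. The second has valuation at least $w+2$ by Lemma~\ref{lem:powers}(a) applied to $X_l/X_l'=1+O(p^w)$, the third has valuation at least $w+q$, and $P>w$. So the $p^{2k-\nu}$ numbers $X_k^{(j)}$ are congruent modulo $p^\nu$ and pairwise incongruent modulo $p^{2k}$. A class modulo $p^\nu$ contains exactly $p^{2k-\nu}$ classes modulo $p^{2k}$.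
\end{proof}

We can therefore reach any target within distance $p^{-\varepsilon-\nu}$ of $z_k(\lambda_{j_0})$, and $\varepsilon+\nu\le3$. A second preimage of $\beta_1$ through expanding disks is close enough: the first branch is determined by the exit point, and the second only has to be right modulo $p$, which leaves the freedom to avoid $B_0$.

\begin{lemma}\label{lem:target}
There are $j\in I$ and $a,a'\in A\setminus\{0\}$ such that $\zeta(\lambda)=S_{a,\lambda}\bigl(S_{a',\lambda}(\beta_1(\lambda))\bigr)$ satisfies $v(z_k(\lambda_j)-\zeta(\lambda_j))\ge\varepsilon+2k$.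
\end{lemma}

\begin{proof}
Let $b=z_k(\lambda_{j_0})\in\mathbb{Z}_p$. Since $v(b)=\varepsilon\le1$, $b\in B_a$ for some $a\in A\setminus\{0\}$. Each class modulo $p$ has $p\ge2$ elements in $A$, so there is $a'\in A\setminus\{0\}$ with $a'\equiv f_{\lambda_0}(b)\pmod p$. Put $\zeta_0=\zeta(\lambda_0)\in\mathbb{Z}_p$. We have $b=S_{a,\lambda_0}(f_{\lambda_0}(b))$ and $S_{a',\lambda_0}(\beta_1(\lambda_0))\equiv a'\equiv f_{\lambda_0}(b)\pmod p$, so $v(\zeta_0-b)\ge3\ge\varepsilon+\nu$ by \eqref{eq:S}. As $\Gamma_{j_0}$ preserves distances, $p^{-\varepsilon}\Gamma_{j_0}(\zeta_0)\in X_k^{(j_0)}+p^\nu\mathbb{Z}_p$. By Lemma~\ref{lem:classes} there is $j\in I$ with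
\[
v\bigl(\Gamma_j(z_k(\lambda_j))-\Gamma_{j_0}(\zeta_0)\bigr)\ge\varepsilon+2k .
\]
By Lemma~\ref{lem:mu}, $v(\Gamma_j(\zeta_0)-\Gamma_{j_0}(\zeta_0))\ge P\ge\varepsilon+2k$. Since $\Gamma_j$ preserves distances, $v(z_k(\lambda_j)-\zeta_0)\ge\varepsilon+2k$. Finally, \eqref{eq:W} and the Lipschitz bound for $\beta_1$ give
\begin{equation}\label{eq:zeta}
|\zeta(\lambda)-\zeta(\lambda')|\le p^{-2}|\lambda-\lambda'|,
\end{equation}
so $v(\zeta(\lambda_j)-\zeta_0)\ge2+2j_0\ge\varepsilon+2k$.
\end{proof}

\subsection{The new admissible parameter}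

\begin{proof}[End of the proof of Proposition~\ref{prop:step}]
Take $j,a,a'$ from Lemma~\ref{lem:target} and $V=V_j$. By Section~\ref{sec:cycle}, $V\subseteq\mathcal{N}$, $\lambda_0\notin V$, $d\ge n$, and (A1)--(A3) hold on $V$. Let $h(\lambda)=z_k(\lambda)-\zeta(\lambda)\in\mathbb{Z}_p$. By Lemma~\ref{lem:fine}, \eqref{eq:zeta} and $\sigma\ge0$, $|h(\lambda)-h(\lambda')|=p^\sigma|\lambda-\lambda'|$ on $V$. By Lemma~\ref{lem:scaling}, $h(V)=h(\lambda_j)+p^{\varepsilon+2k}\mathbb{Z}_p$, which contains $0$. Let $\lambda_1\in V$ be a zero of $h$, and write $f=f_{\lambda_1}$, $c_r=c_r(\lambda_1)$, $z_l=z_l(\lambda_1)$. Then $c_{kN}\in B_a$, $c_{kN+1}\in B_{a'}$ and $c_{kN+2}=\beta_1(\lambda_1)$. We must show that $|(f^s)'(c_1)|>1$ for $1\le s\le kN+1$.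

\emph{Within one return.} Let $0\le l\le k-1$. Then $c_{lN+1}=\lambda_1+Q(z_l)$ with $z_l\in\Omega$. For $r\le m-1$, \eqref{eq:Gder} gives $|(f^r)'(c_{lN+1})|=|(f_{\lambda_0}^r)'(\lambda_0)|$. The points $c_{lN+m},\dots,c_{lN+N-1}$ lie in $B_1\cup B_2$ by Lemma~\ref{lem:return}, so $|(f^r)'(c_{lN+1})|=p^{\tau_0+2(r-m+1)}$ for $m-1\le r\le N-1$. Hence $|(f^r)'(c_{lN+1})|>1$ for $1\le r\le N-1$, with value $p^\tau$ at $r=N-1$.

\emph{Across a return.} The passage near the critical point contracts, and we check that the preceding expansion outweighs it. Let $\Pi_l=|(f^{lN})'(c_1)|$, so $\Pi_0=1$. For $1\le l\le k-1$, Lemma~\ref{lem:crit}(a) and \eqref{eq:scales} give $v(Q'(z_l))=\tau+d_{l+1}-d_l+2=\tau-q^l+2$, so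
\[
\Pi_l=\Pi_{l-1}\,p^\tau\,|Q'(z_l)|=\Pi_{l-1}\,p^{q^l-2}>\Pi_{l-1}.
\]
For $s=lN+r$ with $0\le l\le k-1$ and $0\le r\le N-1$ we have $|(f^s)'(c_1)|=\Pi_l\,|(f^r)'(c_{lN+1})|$, which exceeds $1$ unless $s=0$. This covers $1\le s\le kN-1$. The steps at $c_{kN}\in B_a$ and $c_{kN+1}\in B_{a'}$ each multiply the derivative by $p^2$ in absolute value, which covers $s=kN$ and $s=kN+1$. So $\lambda_1$ is admissible with index $kN+2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{fatou} \emph{Fatou components in $p$-adic dynamics}, \texttt{https://rlbenedetto.people.amherst.edu/papers/rlbthesis.pdf}.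
\end{thebibliography}
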